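# Borel ideals, the ideal conv, and $F_\sigma$ extensions

## 1. Ideals that are $F_\sigma$ on a positive set

An ideal on $\omega$ is a notion of smallness for subsets of $\omega$. These notes ask when such a notion, assumed Borel, can be enlarged to an $F_\sigma$ notion of smallness without declaring all of $\omega$ small. We fix the vocabulary, prove an easy case, and see what that proof uses.

**Definition 1.1 (ideals).** An ideal on a countable set $S$ is a family $\mathcal I\subseteq\mathcal P(S)$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. So all ideals here are proper. Identify $\mathcal P(S)$ with $2^S$ in the product topology, a compact space; $\mathcal I$ is Borel, $F_\sigma$, analytic or coanalytic if it is so as a subset of $2^S$. A set $X\subseteq S$ is $\mathcal I$-positive if $X\notin\mathcal I$; write $\mathcal I^+$ for the family of positive sets. For $X\in\mathcal I^+$ let $\mathcal I\upharpoonright X=\{A\cap X:A\in\mathcal I\}$. Since $\mathcal I$ is closed under subsets, $\mathcal I\upharpoonright X=\mathcal I\cap\mathcal P(X)$, and this is an ideal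 on $X$.

Three examples to keep in mind: $\mathrm{Fin}$, the finite subsets of $\omega$; $\emptyset\times\mathrm{Fin}$, the sets $A\subseteq\omega\times\omega$ all of whose columns $A_n=\{m:(n,m)\in A\}$ are finite; and $\mathrm{Fin}\times\mathrm{Fin}$, the sets $A\subseteq\omega\times\omega$ with $A_n$ finite for all but finitely many $n$. All three are Borel, since "the set $A_n$ is finite" is an $F_\sigma$ condition on $A$. The first is countable, hence $F_\sigma$.

**Definition 1.2 (almost inclusion, convergence).** $A\subseteq^*B$ means that $A\setminus B$ is finite. A set $A$ is a pseudointersection of a sequence $(X_k)$ if $A\subseteq^*X_k$ for all $k$. A family of sets is hereditary if it is closed under subsets. If $M$ is a compact metric space, $f:X\to M$ and $Y\subseteq X$ is infinite, then $f$ converges on $Y$ if there is $r\in M$ such that for every $\varepsilon>0$ the set $\{k\in Y:d(f(k),r)\ge\varepsilon\}$ is finite. A natural number $n$ is identified with $\{0,\dots,n-1\}$.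

For instance, in $\emptyset\times\mathrm{Fin}$ let $X_k=\{(n,m):n\ge k\}$. A set $A$ is a pseudointersection of $(X_k)$ exactly when $A\setminus X_k$ is finite for all $k$, that is, when all columns of $A$ are finite.

**Lemma 1.3.** Let $\mathcal J$ be an $F_\sigma$ ideal on a countable set $S$.

(i) Every decreasing sequence $(X_n)$ of $\mathcal J$-positive sets has a $\mathcal J$-positive pseudointersection $Y\subseteq X_0$.

(ii) If $X\in\mathcal J^+$ and $f:X\to M$ with $M$ compact metric, then $f$ converges on some $\mathcal J$-positive $Y\subseteq X$.

*Proof.* (i) Write $\mathcal J=\bigcup_nK_n$ with $K_n$ closed, hence compact, and increasing. Replace $K_n$ by $\{B:\exists A\in K_n\ B\subseteq A\}$. This is a projection of a compact set, hence compact, and it is still contained in $\mathcal J$. So we may take the $K_n$ hereditary. Now $X_n\notin K_n$. The finite subsets of $X_n$ include a sequence converging to $X_n$, and $K_n$ is closed, so some finite $b_n\subseteq X_n$ is not in $K_n$. Put $Y=\bigcup_nb_n$. If $Y\in K_n$, then $b_n\in K_n$ because $K_n$ is hereditary, a contradiction; so $Y\notin\mathcal J$. For $i\ge n$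 we have $b_i\subseteq X_i\subseteq X_n$, so $Y\setminus X_n\subseteq\bigcup_{i<n}b_i$ is finite.

(ii) Cover $M$ by finitely many sets of diameter less than $2^{-k}$, for each $k$ in turn. Since a positive set is not a finite union of sets in $\mathcal J$, we can choose positive sets $X\supseteq X_0\supseteq X_1\supseteq\cdots$ with $\operatorname{diam}f[X_k]<2^{-k}$. By (i) there is a positive pseudointersection $Y\subseteq X_0$; it is infinite. The closures of the $f[X_k]$ are nonempty, compact and decreasing with diameters tending to $0$, so they intersect in one point $r$. For $y\in Y\cap X_k$ we have $d(f(y),r)\leq 2^{-k}$, and $Y\setminus X_k$ is finite. So $f$ converges on $Y$ to $r$. $\square$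

**Definition 1.4 (Katětov order, conv).** For ideals $\mathcal I$ on $S$ and $\mathcal J$ on $T$, $\mathcal I\le_K\mathcal J$ (equivalently $\mathcal J\ge_K\mathcal I$) if there is $f:T\to S$ with $f^{-1}[A]\in\mathcal J$ for all $A\in\mathcal I$. The ideal $\mathrm{conv}$ on $\mathbb Q\cap[0,1]$ is generated by the ranges of sequences of elements of $\mathbb Q\cap[0,1]$ that converge in $[0,1]$.

Equivalently, $\mathrm{conv}$ is generated by the sets $A\subseteq\mathbb Q\cap[0,1]$ with finitely many accumulation points in $[0,1]$: such a set, if infinite, splits by "nearest accumulation point" into finitely many sets, each finite or the range of a convergent sequence, and conversely a finite union of convergent ranges has finitely many accumulation points. So $\{1/(n+1):n\in\omega\}\in\mathrm{conv}$, while a set dense in an interval is not in $\mathrm{conv}$.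

Here is a computation by hand: $\mathrm{Fin}\times\mathrm{Fin}\ge_K\mathrm{conv}$. Choose an injective $f:\omega\times\omega\to\mathbb Q\cap[0,1]$ with $|f(n,m)-\frac1{n+1}|<2^{-m}$. Let $A$ be the range of a sequence converging to $r$. If $f^{-1}[A]$ is infinite in column $n$, then $A$ contains infinitely many points of a sequence converging to $\frac1{n+1}$, so $r=\frac1{n+1}$. Hence at most one column of $f^{-1}[A]$ is infinite and $f^{-1}[A]\in\mathrm{Fin}\times\mathrm{Fin}$; finite unions and subsets follow.

**Lemma 1.5.** If $\mathcal H$ is an ideal on a countable set $S$ such that every $g:S\to[0,1]$ converges on some $\mathcal H$-positive set, then $\mathcal H\not\ge_K\mathrm{conv}$.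

*Proof.* Let $g:S\to\mathbb Q\cap[0,1]$, convergent on $Y\in\mathcal H^+$. Enumerating $Y$, we see that $g[Y]$ is the range of a convergent sequence, so $g[Y]\in\mathrm{conv}$. But $g^{-1}[g[Y]]\supseteq Y\notin\mathcal H$. So $g$ does not witness $\mathrm{conv}\le_K\mathcal H$. $\square$

**Corollary 1.6.** An ideal $\mathcal I$ on a countable set that is contained in a proper $F_\sigma$ ideal $\mathcal J$ on the same set satisfies $\mathcal I\not\ge_K\mathrm{conv}$.

*Proof.* By Lemma 1.3(ii) every $g:S\to[0,1]$ converges on a $\mathcal J$-positive set, which is $\mathcal I$-positive because $\mathcal I\subseteq\mathcal J$. Apply Lemma 1.5. $\square$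

In particular $\mathrm{Fin}\times\mathrm{Fin}$ is contained in no proper $F_\sigma$ ideal: conv is an obstruction to $F_\sigma$ extension. Here is the easy case in which the obstruction is absent.

**Proposition 1.7.** Let $\mathcal I$ be an ideal on $\omega$ and $X\in\mathcal I^+$ such that $\mathcal I\upharpoonright X$ is an $F_\sigma$ ideal on $X$. Then $\mathcal I$ is contained in a proper $F_\sigma$ ideal on $\omega$, and $\mathcal I\upharpoonright Z\not\ge_K\mathrm{conv}$ for every positive $Z\subseteq X$.

*Proof.* Let $\mathcal J=\{A\subseteq\omega:A\cap X\in\mathcal I\upharpoonright X\}$. It is an ideal containing $\mathcal I$, it omits $\omega$ because $X\notin\mathcal I$, and it is $F_\sigma$ as the preimage of an $F_\sigma$ set under the continuous map $A\mapsto A\cap X$. For positive $Z\subseteq X$, $\mathcal I\upharpoonright Z=(\mathcal I\upharpoonright X)\cap\mathcal P(Z)$ is an $F_\sigma$ ideal on $Z$, so Corollary 1.6 applies to it. $\square$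

This covers $\mathrm{Fin}$, and also $\emptyset\times\mathrm{Fin}$ (transferred to $\omega$ by a bijection), whose restriction to one column is a copy of $\mathrm{Fin}$. What changes when $\mathcal I$ is only Borel and no restriction is assumed to be $F_\sigma$? The proof used two features of an $F_\sigma$ ideal: positive pseudointersections, and convergence on positive sets. We shall see that the absence of conv gives back exactly the second feature, that the first one is what produces an $F_\sigma$ extension, and that the passage from the second to the first is where the work lies.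

## 2. The dichotomy for Borel ideals and its reformulation

The following is Conjecture 3.2.13 of "Ideals And Filters On Countable Sets" (https://ru.dgb.unam.mx/bitstream/20.500.14330/TES01000645364/3/0645364_A1.pdf): *if $\mathcal I$ is a Borel ideal on $\omega$, then either there is an $\mathcal I$-positive $X\subseteq\omega$ with $\mathcal I\upharpoonright X\ge_K\mathrm{conv}$, or there is a proper $F_\sigma$ ideal on $\omega$ containing $\mathcal I$.* The "or" is inclusive. Both can hold: on the disjoint union of $\mathbb Q\cap[0,1]$ and $\omega$ take the sets $A$ with $A\cap\mathbb Q\cap[0,1]\in\mathrm{conv}$ and $A\cap\omega$ finite. The first part gives the first alternative via the identity map, and $\{A:A\cap\omega\text{ finite}\}$ is a proper $F_\sigma$ ideal that contains it. The conjecture is true; this is Theorem A.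

**Theorem A.** Let $\mathcal I$ be a Borel ideal on $\omega$ such that $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for every $X\in\mathcal I^+$. Then there is a proper $F_\sigma$ ideal $\mathcal J\supseteq\mathcal I$.

**Theorem B.** For a Borel ideal $\mathcal I$ the following are equivalent: (a) $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for all $X\in\mathcal I^+$; (b) for every $X\in\mathcal I^+$, $\mathcal I\upharpoonright X$ is contained in a proper $F_\sigma$ ideal on $X$.

**Theorem C.** There is a Borel ideal $\mathcal I$ (on a countable set) with $\mathcal I\not\ge_K\mathrm{conv}$ that is contained in no proper $F_\sigma$ ideal.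

**Theorem D.** There is a coanalytic ideal $\mathcal I$ on $\omega$ with $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for all $X\in\mathcal I^+$ that is contained in no proper $F_\sigma$ ideal.

Theorem C says that "some positive $X$" in the conjecture cannot be replaced by "$X=\omega$"; Theorem D says that "Borel" cannot be weakened to "coanalytic".

We use these textbook facts. A nonempty analytic (in particular Borel) subset of $2^\omega$ is a continuous image of $\omega^\omega$ and the projection of a closed subset of $2^\omega\times\omega^\omega$. The Gale–Stewart theorem: a game with arbitrary move sets that is closed for one of the players is determined. The set $\mathrm{WF}$ of well-founded trees on $\omega$ is not Borel in $2^{\omega^{<\omega}}$, where a tree is a nonempty subset of $\omega^{<\omega}$ closed under initial segments and it is well-founded if it has no infinite branch. Suslin's theorem: a set that is both analytic and coanalytic is Borel.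

The next step turns the hypothesis of Theorem A into the convergence feature. Consider, for an ideal $\mathcal I$ on a countable set, the property

$(\star)$ for every $X\in\mathcal I^+$ and every $f:X\to[0,1]$ there is $Y\subseteq X$, $Y\in\mathcal I^+$, on which $f$ converges.

**Lemma 2.1.** Let $\mathcal I$ be an ideal on $\omega$. If $X\in\mathcal I^+$ and some $f:X\to[0,1]$ converges on no positive $Y\subseteq X$, then $\mathcal I\upharpoonright X\ge_K\mathrm{conv}$. Hence if $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for all $X\in\mathcal I^+$, then $(\star)$ holds.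

*Proof.* Every interval of $[0,1]$ of positive length contains infinitely many rationals, so we can choose recursively an injective $g:X\to\mathbb Q\cap[0,1]$ with $|g(k)-f(k)|<2^{-k}$. Let $A$ be the range of a sequence converging to $r$, and $Y=g^{-1}[A]$. For each $\varepsilon>0$ all but finitely many elements of $A$ are within $\varepsilon$ of $r$, and $g$ is injective. So if $Y$ is infinite, then $g$ converges on $Y$ to $r$, and so does $f$, because $|f(k)-r|\le|g(k)-r|+2^{-k}$. By assumption $Y\in\mathcal I$. If $Y$ is finite, then $Y\in\mathcal I$ anyway. Every member of $\mathrm{conv}$ is covered by finitely many such $A$, so $g^{-1}[A]\in\mathcal I\upharpoonright X$ for all $A\in\mathrm{conv}$, i.e. $\mathrm{conv}\le_K\mathcal I\upharpoonright X$. $\square$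

Conversely, $(\star)$ implies $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for all positive $X$, by Lemma 1.5 applied to $\mathcal I\upharpoonright X$. Also, $(\star)$ applies to functions into $2^\omega$: embed $2^\omega$ in $[0,1]$ by a homeomorphism $e$ onto the Cantor set. If $e\circ f$ converges on $Y$, the limit is in the closed set $e[2^\omega]$, and $e^{-1}$ is continuous there, so $f$ converges on $Y$.

## 3. An $F_\sigma$ extension from an ultrafilter with pseudointersections

This section shows how pseudointersections produce an $F_\sigma$ ideal. They are required only along one ultrafilter.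

**Lemma 3.1.** Let $\mathcal I$ be an analytic ideal on $\omega$ and $U$ a nonprincipal ultrafilter on $\omega$ such that every decreasing sequence of members of $U$ has a pseudointersection not in $\mathcal I$. Then $\mathcal I$ is contained in a proper $F_\sigma$ ideal.

*Proof.* Let $\varphi:\omega^\omega\to\mathcal I$ be a continuous surjection. Call $\mathcal S\subseteq\mathcal P(\omega)$ *small* if $\mathcal S\subseteq\bigcup_{j\in\omega}K_j$ with each $K_j$ closed, hereditary and disjoint from $U$. Countable unions and subfamilies of small families are small, and $\emptyset$ is small.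

**Step 1: if $\mathcal I$ is small, we are done.** This step turns a countable closed cover into an ideal. Let $(K_j)$ witness that $\mathcal I$ is small, and let $\mathcal J$ consist of all sets $B_1\cup\dots\cup B_r\cup F$ with $r\ge0$, $B_i\in K_{j_i}$ and $F\subseteq\omega$ finite. For fixed $(j_1,\dots,j_r)$ and $F$ these sets form a continuous image of the compact space $K_{j_1}\times\dots\times K_{j_r}$, hence a compact set. There are countably many choices of $(j_1,\dots,j_r)$ and $F$, so $\mathcal J$ is $F_\sigma$. It is hereditary, because the $K_j$ are; it is closed under finite unions, and it contains $\mathcal I$ and the finite sets. If $B_1\cup\dots\cup B_r\cup F\in U$, then, $U$ being an ultrafilter, some $B_i\in U$ or $F\in U$. The former contradicts $K_{j_i}\cap U=\emptyset$, the latter that $U$ is nonprincipal. So $\mathcal J\cap U=\emptyset$, and $\omega\notin\mathcal J$.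

From now on assume that $\mathcal I$ is not small; we derive a contradiction.

**Step 2: localizing non-smallness.** This step shows that non-smallness survives when we fix a finite part of $y\in\omega^\omega$ and put a finite set inside $\varphi(y)$. For $s\in\omega^{<\omega}$ and finite $a\subseteq\omega$ let
$$\mathcal I_{s,a}=\{A\subseteq\omega:\ \exists y\supset s\ \ A\cup a\subseteq\varphi(y)\}.$$
Since $\mathcal I$ is hereditary, $\mathcal I_{\emptyset,\emptyset}=\mathcal I$. Call $(s,a)$ *large* if $\mathcal I_{s,a}$ is not small. So $(\emptyset,\emptyset)$ is large.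

(a) If $(s,a)$ is large, then $(s^\frown m,a)$ is large for some $m\in\omega$, because $\mathcal I_{s,a}=\bigcup_m\mathcal I_{s^\frown m,a}$.

(b) If $(s,a)$ is large, there is $p\in U$ such that $(s,a\cup b)$ is large for all finite $b\subseteq p$. Suppose not, and let $\mathcal B$ be the set of finite $b$ with $\mathcal I_{s,a\cup b}$ small. Then every $p\in U$ contains a member of $\mathcal B$. Hence $K=\{A:b\not\subseteq A\text{ for all }b\in\mathcal B\}$ is disjoint from $U$; it is clearly hereditary, and it is closed because each condition $b\not\subseteq A$ is clopen. If $A\in\mathcal I_{s,a}\setminus K$, choose $b\in\mathcal B$ with $b\subseteq A$ and $y\supset s$ with $A\cup a\subseteq\varphi(y)$. Then $A\cup a\cup b\subseteq\varphi(y)$, so $A\in\mathcal I_{s,a\cup b}$. Thus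
$$\mathcal I_{s,a}\subseteq K\cup\bigcup_{b\in\mathcal B}\mathcal I_{s,a\cup b},$$
and the right side is small, a contradiction.

**Step 3: runs.** This step defines a process that keeps swallowing finite sets and always ends inside $\mathcal I$. For each large $(s,a)$ fix $m(s,a)$ as in (a) and $p(s,a)\in U$ as in (b). A *run* starts with $s_0=a_0=\emptyset$. At step $i$ choose a finite $b_i\subseteq p(s_i,a_i)$ and put
$$a_{i+1}=a_i\cup b_i,\qquad s_{i+1}=s_i{}^\frown m(s_i,a_{i+1}).$$
If $(s_i,a_i)$ is large, then $(s_i,a_{i+1})$ is large by (b), and then $(s_{i+1},a_{i+1})$ is large by (a). So all states of a run are large and the process never stops. For an infinite run put $y=\bigcup_is_i$. Since $\mathcal I_{s_i,a_i}$ is not small, it is nonempty, so there is $y_i\supset s_i$ with $a_i\subseteq\varphi(y_i)$. As $y_i\to y$, continuity gives $\varphi(y_i)\to\varphi(y)$. If $k\in a_i$, then $k\in\varphi(y_j)$ for all $j\ge i$, so $k\in\varphi(y)$. Hence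
$$\bigcup_ib_i\subseteq\varphi(y)\in\mathcal I.\tag{1}$$

**Step 4: covering a set outside $\mathcal I$ by two runs.** This step contradicts (1). There are countably many sets $p(s,a)$, all in $U$; the sequence of the intersections of the first $k$ of them is a decreasing sequence in $U$. By hypothesis there is $Y\notin\mathcal I$ with $Y\subseteq^*p(s,a)$ for all large $(s,a)$. Choose $0=l_0<l_1<\cdots$ such that $Y\setminus l_{j+1}\subseteq p(s,a)$ for every state $(s,a)$ that is reachable by a run of at most $j$ steps with all $b$'s contained in $l_j$; there are only finitely many such states. For $e\in\{0,1\}$ let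
$$b^e_i=Y\cap[l_{2i+1+e},\,l_{2i+2+e}).$$
These are the moves of a run. Indeed, before step $i$ the state was reached in $i\le2i+e$ steps with all $b$'s contained in $l_{2i+e}$, and $b_i^e\subseteq Y\setminus l_{2i+e+1}$, so $b_i^e$ is a legal move by the choice of $l_{2i+e+1}$. By (1), $\bigcup_ib_i^e\in\mathcal I$ for $e=0,1$. But the intervals used for $e=0$ and $e=1$ together cover $[l_1,\infty)$, so $Y\subseteq l_1\cup\bigcup_ib^0_i\cup\bigcup_ib_i^1\in\mathcal I$, a contradiction. $\square$

**Corollary 3.2.** If $\mathcal I$ is an analytic ideal on $\omega$ and every decreasing sequence of $\mathcal I$-positive sets has an $\mathcal I$-positive pseudointersection, then $\mathcal I$ is contained in a proper $F_\sigma$ ideal.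

*Proof.* Let $U$ be an ultrafilter extending the filter $\{\omega\setminus A:A\in\mathcal I\}$. It is nonprincipal and all its members are positive. Apply Lemma 3.1. $\square$

## 4. Towers without positive pseudointersections

Can we get the hypothesis of Corollary 3.2 from $(\star)$? No: $\emptyset\times\mathrm{Fin}$ satisfies $(\star)$, because a positive set has an infinite column and any $f$ converges on an infinite subset of that column. But the sets $X_k=\{(n,m):n\ge k\}$ are positive, and all their pseudointersections have finite columns, so they lie in the ideal.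

In this example passing to one column helps. So the sensible first attempt is to look for a positive $X$ such that every decreasing sequence of positive subsets of $X$ has a positive pseudointersection. If there is one, Corollary 3.2 applied to $\mathcal I\upharpoonright X$, followed by $A\mapsto A\cap X$ as in Proposition 1.7, gives the $F_\sigma$ extension. Suppose there is none, so that every positive $X$ contains a decreasing sequence $(X_k)$ of positive sets all of whose pseudointersections are in $\mathcal I$. Let us see what $(\star)$ says.

First, $R=\bigcap_kX_k$ is a pseudointersection, so $R\in\mathcal I$, and we may remove it and assume that $\bigcap_kX_k=\emptyset$. Next, *for every $k$ there is $l>k$ with $X_k\setminus X_l$ positive.* Otherwise let $f$ be $\frac1{i+1}$ on $X_{k+i}\setminus X_{k+i+1}$; this defines $f$ on $X_k$. By $(\star)$, $f$ converges on some positive $Y\subseteq X_k$. If the limit is $\frac1{i+1}$, then $Y\subseteq^*X_{k+i}\setminus X_{k+i+1}\in\mathcal I$. If it is $0$, then $Y$ meets each $X_{k+i}\setminus X_{k+i+1}$ in a finite set, so it is a pseudointersection and $Y\in\mathcal I$. Both are impossible.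 So $X$ contains pairwise disjoint positive sets $Z_i=X_{k_i}\setminus X_{k_{i+1}}$ such that every $S\subseteq\bigcup_iZ_i$ with all $S\cap Z_i$ finite is in $\mathcal I$.

Repeating this inside each $Z_i$ gives a tree of positive sets $Z_r$, $r\in\omega^{<\omega}$. It is tempting to choose finite sets $e_r\subseteq Z_r$ and to send a tree $W\subseteq\omega^{<\omega}$ to $D_W=\bigcup_{r\in W}e_r$. For a well-founded $W$, an induction on rank gives $D_W\in\mathcal I$ (we shall carry this out in Section 7). If $D_W$ were positive whenever $W$ has an infinite branch, then $\mathrm{WF}$ would be the preimage of the Borel set $\mathcal I$ under a continuous map, which is absurd.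

This is exactly where the attempt stops. Along a branch $x$ we have a decreasing sequence of positive sets $Z_{x\upharpoonright j}$ and finite sets $e_{x\upharpoonright j}\subseteq Z_{x\upharpoonright j}$, and positivity of the $Z$'s does not make the union of the $e$'s positive. In $\emptyset\times\mathrm{Fin}$, finite sets $e_j\subseteq X_j$ always have a union with finite columns, however they are chosen.

The remedy is to make positivity of a union a closed condition on finite pieces. Since $\mathcal I^+$ is Borel, it is the projection of a closed set $C\subseteq2^\omega\times\omega^\omega$. If the finite pieces along a branch are approximations to a point of $C$, both coordinates growing, their union is positive. So "largeness" becomes a property of a pair $(\pi,X)$, where $\pi$ is a finite approximation and $X$ is the set in which the approximation will continue.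

The obvious choice is to call $(\pi,X)$ large if some $(Y,w)\in C$ passes through $\pi$ and, from then on, $Y$ stays inside $X$. It fails to be preserved by partitions of $X$. For example, let $\mathcal I=\mathrm{Fin}$ and $C=C_0\cup C_1$, where $(Y,w)\in C_0$ iff $w(0)=0$ and for all $i$, $w(2i+1)$ is the $i$-th even element of $Y$ and $w(2i+2)$ the $i$-th odd element of $Y$; and $(Y,w)\in C_1$ iff $w(0)=1$ and $w(i+1)$ is the $i$-th element of $Y$. Each condition depends on finitely many coordinates, so $C$ is closed, and its projection is the family of infinite sets. With the promise $w(0)=0$ we can continue inside $\omega$, but neither inside the evens nor inside the odds. We need a notion of largeness for which one part of every finite partition is again large *with the same $\pi$*. A game builds this into the definition.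

## 5. Approximations to a closed witness and a partition game

From now until the end of the proof of Theorem A, $\mathcal I$ is a Borel ideal on $\omega$ that satisfies $(\star)$. Fix a closed $C\subseteq2^\omega\times\omega^\omega$ whose projection to $2^\omega$ is $\mathcal I^+$.

**Definition 5.1 (positions).** A position is a triple $\pi=(t_\pi,u_\pi,n_\pi)$ with $t_\pi\in\omega^{<\omega}$, $n_\pi\in\omega$ and $u_\pi\subseteq n_\pi$, such that there is $(Y,w)\in C$ with $Y\cap n_\pi=u_\pi$ and $t_\pi\subset w$. Write $\pi'\succ\pi$ if $t_{\pi'}\supsetneq t_\pi$, $n_{\pi'}>n_\pi$ and $u_{\pi'}\cap n_\pi=u_\pi$. Let $o=(\emptyset,\emptyset,0)$.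

Since $\mathcal I^+\ne\emptyset$, $o$ is a position. There are countably many positions, and $\succ$ is transitive. In the example of $C$ above, $((0,4,7),\{4\},6)$ is a position: take $Y$ infinite in evens and odds, with least even element $4$ and least odd element $7$.

**Lemma 5.2.** If $\pi_0\prec\pi_1\prec\cdots$, then $\bigcup_iu_{\pi_i}\in\mathcal I^+$.

*Proof.* Let $Y=\bigcup_iu_{\pi_i}$ and $w=\bigcup_it_{\pi_i}$. Then $w\in\omega^\omega$, because the $t_{\pi_i}$ grow strictly, and $Y\cap n_{\pi_i}=u_{\pi_i}$. Choose $(Y_i,w_i)\in C$ with $Y_i\cap n_{\pi_i}=u_{\pi_i}$ and $t_{\pi_i}\subset w_i$. Since $n_{\pi_i}\to\infty$ and $|t_{\pi_i}|\to\infty$, $(Y_i,w_i)\to(Y,w)$. As $C$ is closed, $(Y,w)\in C$ and $Y\in\mathcal I^+$. $\square$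

**Definition 5.3 (the game).** Let $\pi$ be a position and $X\subseteq\omega$. A finite partition of a set is a finite family of pairwise disjoint sets, possibly including $\emptyset$, whose union is that set. In the game $\mathbb G(\pi,X)$ put $\pi_0=\pi$, $X_0=X$. In round $i$, player I plays a finite partition $Q_i$ of $X_i$. Player II answers with some $X_{i+1}\in Q_i$ and a position $\pi_{i+1}\succ\pi_i$ such that $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq X_{i+1}$. Player II loses if she cannot move, and she wins all infinite plays. Let
$$E=\{(\pi,X):\text{II has a winning strategy in }\mathbb G(\pi,X)\}.$$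

If II loses, this is visible at a finite stage, so the game is closed for II. By the Gale–Stewart theorem, if $(\pi,X)\notin E$, then I has a winning strategy.

**Lemma 5.4.** The following hold.

(E1) If $(\pi,X)\in E$, then $X\in\mathcal I^+$.

(E2) If $(\pi,X)\in E$ and $X\subseteq X'$, then $(\pi,X')\in E$.

(E3) If $(\pi,X_1\cup X_2)\in E$, then $(\pi,X_1)\in E$ or $(\pi,X_2)\in E$.

(E4) If $(\pi,X)\in E$, then there is $\pi'\succ\pi$ with $u_{\pi'}\setminus n_\pi\subseteq X$ and $(\pi',X)\in E$.

*Proof.* (E1) Let I always play the trivial partition $\{X\}$ while II follows a winning strategy. The infinite play yields $\pi=\pi_0\prec\pi_1\prec\cdots$, and $Y=\bigcup_iu_{\pi_i}\in\mathcal I^+$ by Lemma 5.2. Every element of $Y\setminus n_\pi$ lies in some $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq X$. So $Y\setminus n_\pi\subseteq X$; since $Y\setminus n_\pi$ is positive, so is $X$.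

(E2) While playing $\mathbb G(\pi,X')$ with sets $X'_i$, II imagines a play of $\mathbb G(\pi,X)$ with sets $X_i\subseteq X_i'$ and the same positions, in which she follows a winning strategy. When I plays a partition $Q'$ of $X_i'$, she lets I play its trace $\{P\cap X_i:P\in Q'\}$ in the imaginary play. The strategy answers with some $P\cap X_i$ and a position $\pi_{i+1}$, and II answers with $P$ and $\pi_{i+1}$ in the real play. This is legal since $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq P\cap X_i\subseteq P$, and $X_{i+1}=P\cap X_i\subseteq P=X_{i+1}'$. So II never gets stuck.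

(E3) Replacing $X_2$ by $X_2\setminus X_1$ and using (E2) at the end, we may assume $X_1\cap X_2=\emptyset$. If the conclusion fails, then by determinacy I has winning strategies $\sigma_1$ and $\sigma_2$ in $\mathbb G(\pi,X_1)$ and $\mathbb G(\pi,X_2)$. In $\mathbb G(\pi,X_1\cup X_2)$ let him first play the union of the two partitions that $\sigma_1$ and $\sigma_2$ open with; it is a finite partition of $X_1\cup X_2$. II must pick a piece of one of the two partitions, say that of $\sigma_m$, and a position; this is a legal answer in $\mathbb G(\pi,X_m)$, and I continues with $\sigma_m$. So I wins $\mathbb G(\pi,X_1\cup X_2)$, contradicting $(\pi,X_1\cup X_2)\in E$.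

(E4) A winning strategy answers the partition $\{X\}$ with $X_1=X$ and some $\pi_1=\pi'\succ\pi$ with $u_{\pi'}\setminus n_\pi\subseteq X$. The rest of the game is $\mathbb G(\pi',X)$, and II has a winning strategy there. $\square$

So for fixed $\pi$ the sets $A$ with $(\pi,A)\notin E$ behave like an ideal, and (E4) lets the approximation grow. It remains to see that $E$ is nonempty.

## 6. The starting position is winning

**Lemma 6.1.** $(o,\omega)\in E$.

*Proof.* Suppose not. Then I has a winning strategy $\sigma$ in $\mathbb G(o,\omega)$. We find a play against $\sigma$ in which II survives forever.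

**Step 1: one positive set that decides all partitions of $\sigma$.** Here $(\star)$ enters. There are countably many positions and all partitions are finite, so there are countably many finite histories consistent with $\sigma$. Hence the set of all pieces of partitions ever played by $\sigma$ is countable, say $\{R_j:j\in\omega\}$ (with repetitions if necessary). Apply $(\star)$ on $\omega$ to the function $k\mapsto(1_{R_j}(k))_{j\in\omega}\in2^\omega$. We get $Y\in\mathcal I^+$ on which every coordinate is eventually constant: for each $j$, $Y\subseteq^*R_j$ or $Y\cap R_j$ is finite. Consequently, if $\sigma$ plays a partition of a set that almost contains $Y$, then exactly one piece almost contains $Y$. Removing finitely many elements from $Y$, we may assume that $Y$ is contained in the piece $p_\emptyset$ of $\sigma$'s first partition that almost contains it.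

**Step 2: bookkeeping for the plays that follow $Y$.** Call $h=(\pi_1,\dots,\pi_i)$ a *$Y$-history* if II's moves $(X_1,\pi_1),\dots,(X_i,\pi_i)$ are legal against $\sigma$, where each $X_{j+1}$ is the unique piece of I's current partition of $X_j$ that almost contains $Y$. For a $Y$-history $h$ let $p_h$ be the unique piece of $\sigma$'s answer to $h$ with $Y\subseteq^*p_h$; for the empty history this is $p_\emptyset$. For $l\in\omega$ let $H_l$ be the set of $Y$-histories $(\pi_1,\dots,\pi_i)$ with $i\le l$, all $n_{\pi_j}\le l$, all $|t_{\pi_j}|\le l$ and all entries of all $t_{\pi_j}$ at most $l$. This set is finite. So we can choose $0=l_0<l_1<\cdots$ with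
$$Y\setminus l_{j+1}\subseteq p_h\quad\text{for all }h\in H_{l_j}.\tag{2}$$

**Step 3: thinning out $Y$ to create gaps.** II's next move must avoid the finite part of $Y$ not yet controlled by (2); gaps give her that. The set $Y$ is the union of $Y\cap\bigcup_{j\text{ even}}[l_j,l_{j+1})$ and $Y\cap\bigcup_{j\text{ odd}}[l_j,l_{j+1})$, so for some $e\in\{0,1\}$
$$Y_e=Y\cap\bigcup_{j\equiv e\,(\mathrm{mod}\ 2)}[l_j,l_{j+1})\in\mathcal I^+ .$$
Fix $w$ with $(Y_e,w)\in C$.

**Step 4: the surviving play.** II plays approximations to $(Y_e,w)$ that end at the beginning of gaps. Choose $1\le j_1<j_2<\cdots$, all $\not\equiv e\pmod2$, such that $l_{j_i}\ge i$ and $l_{j_i}\ge w(0),\dots,w(i-1)$. Put $n_i=l_{j_i}$ and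
$$\pi_i=(w\upharpoonright i,\ Y_e\cap n_i,\ n_i).$$
These are positions, witnessed by $(Y_e,w)$, and $o\prec\pi_1\prec\pi_2\prec\cdots$ (note $n_1>0$ since $j_1\ge1$). We claim that $(\pi_1,\dots,\pi_i)\in H_{n_i}$ for all $i\ge1$. The size bounds hold by the choice of $j_1<j_2<\cdots$: for $j\le i$ we have $j\le i\le n_i$, $n_j\le n_i$, and the entries $w(0),\dots,w(j-1)$ are at most $n_j\le n_i$. It remains to check legality. For $i=1$, $u_{\pi_1}\subseteq Y\subseteq p_\emptyset$. Suppose $h=(\pi_1,\dots,\pi_i)\in H_{n_i}=H_{l_{j_i}}$. By (2), $Y\setminus l_{j_i+1}\subseteq p_h$. Since $j_i\not\equiv e$, $Y_e\cap[l_{j_i},l_{j_i+1})=\emptyset$. Hence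
$$u_{\pi_{i+1}}\setminus n_i=Y_e\cap[n_i,n_{i+1})\subseteq Y\setminus l_{j_i+1}\subseteq p_h,$$
so answering with $p_h$ and $\pi_{i+1}$ is legal. Thus II survives infinitely many rounds against $\sigma$, a contradiction. $\square$

## 7. Null towers and well-founded trees

Now we rerun the attempt of Section 4 with $E$ in place of positivity.

**Definition 7.1 (null towers).** For $(\pi,X)\in E$, a null tower for $(\pi,X)$ is a decreasing sequence $(X_k)$ with $X_0\subseteq X$ and $(\pi,X_k)\in E$ for all $k$, all of whose pseudointersections are in $\mathcal I$.

If $(\pi,X)$ has a null tower, it has one with $\bigcap_kX_k=\emptyset$. Indeed $R=\bigcap_kX_k$ is a pseudointersection, so $R\in\mathcal I$, so $(\pi,R)\notin E$ by (E1), and $(\pi,X_k\setminus R)\in E$ by (E3). A pseudointersection of $(X_k\setminus R)$ is one of $(X_k)$, hence in $\mathcal I$.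

The next lemma replaces the argument with $(\star)$ in Section 4: between two levels of a null tower there is room not only for a large set but for a larger approximation.

**Lemma 7.2.** Let $(X_k)$ be a null tower for $(\pi,X)\in E$ with $\bigcap_kX_k=\emptyset$. For every $k$ there are $l>k$ and $\pi'\succ\pi$ with
$$u_{\pi'}\setminus n_\pi\subseteq X_k\setminus X_l\quad\text{and}\quad(\pi',X_k\setminus X_l)\in E.$$

*Proof.* Suppose this fails for $k$.

**Step 1: approximations can be carried down the tower.** We claim:

$(\ast)$ if $\varpi\succ\pi$, $u_\varpi\setminus n_\pi\subseteq X_k$ and $(\varpi,X_k)\in E$, then $(\varpi,X_l)\in E$ for all $l\ge k$.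

Since $u_\varpi\setminus n_\pi$ is finite and $\bigcap_jX_j=\emptyset$, there is $l'\ge l$, $l'>k$, with $(u_\varpi\setminus n_\pi)\cap X_{l'}=\emptyset$. So $u_\varpi\setminus n_\pi\subseteq X_k\setminus X_{l'}$, and by our supposition $(\varpi,X_k\setminus X_{l'})\notin E$. Since $(\varpi,X_k)\in E$, (E3) gives $(\varpi,X_{l'})\in E$, and (E2) gives $(\varpi,X_l)\in E$.

**Step 2: a positive pseudointersection.** Descending the tower, we build one and contradict nullness. By (E4) applied to $(\pi,X_k)$ there is $\pi_1\succ\pi$ with $u_{\pi_1}\setminus n_\pi\subseteq X_k$ and $(\pi_1,X_k)\in E$; so $\pi_1$ is as in $(\ast)$. Given $\pi_i$ ($i\ge1$) as in $(\ast)$, we have $(\pi_i,X_{k+i})\in E$. By (E4) there is $\pi_{i+1}\succ\pi_i$ with $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq X_{k+i}$ and $(\pi_{i+1},X_{k+i})\in E$. By (E2), $(\pi_{i+1},X_k)\in E$. Also $\pi_{i+1}\succ\pi$ and $u_{\pi_{i+1}}\setminus n_\pi\subseteq(u_{\pi_i}\setminus n_\pi)\cup X_{k+i}\subseteq X_k$. So $\pi_{i+1}$ is again as in $(\ast)$.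

By Lemma 5.2, $Y=\bigcup_iu_{\pi_i}\in\mathcal I^+$. For $i\ge1$, every element of $Y\setminus n_{\pi_i}$ lies in some $u_{\pi_{j+1}}\setminus n_{\pi_j}$ with $j\ge i$, hence in $X_{k+j}\subseteq X_{k+i}$. So $Y\setminus n_{\pi_i}\subseteq X_{k+i}$ for all $i\ge1$, and $Y$ is a pseudointersection of $(X_k)$ that is not in $\mathcal I$, a contradiction. $\square$

**Proposition 7.3.** Some $(\pi,X)\in E$ has no null tower.

*Proof.* Suppose every $(\pi,X)\in E$ has a null tower.

**Step 1: splitting one pair.** This step turns a null tower into infinitely many disjoint successors. Given $(\pi,X)\in E$, take a null tower $(X_k)$ with empty intersection. Starting with $k_0=0$ and applying Lemma 7.2 repeatedly, we get $0=k_0<k_1<\cdots$ and $\pi^i\succ\pi$ such that, with $Z_i=X_{k_i}\setminus X_{k_{i+1}}$,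
$$u_{\pi^i}\setminus n_\pi\subseteq Z_i,\qquad(\pi^i,Z_i)\in E.$$
The sets $Z_i\subseteq X$ are pairwise disjoint. If $S\subseteq\bigcup_iZ_i$ and all $S\cap Z_i$ are finite, then $S\setminus X_{k_m}\subseteq\bigcup_{i<m}(S\cap Z_i)$ is finite for every $m$. So $S$ is a pseudointersection of the tower, and $S\in\mathcal I$.

**Step 2: the tree of pairs.** Iterating, we obtain the tree wanted in Section 4, now with approximations attached. By Lemma 6.1 we may start with $(\pi_\emptyset,Z_\emptyset)=(o,\omega)\in E$. Applying Step 1 to each $(\pi_r,Z_r)$, construct recursively $(\pi_r,Z_r)\in E$ for $r\in\omega^{<\omega}$ such that $\pi_{r^\frown i}\succ\pi_r$; the sets $Z_{r^\frown i}\subseteq Z_r$ ($i\in\omega$) are pairwise disjoint; the finite set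
$$e_{r^\frown i}:=u_{\pi_{r^\frown i}}\setminus n_{\pi_r}$$
is contained in $Z_{r^\frown i}$; and

$(\dagger)$ every $S\subseteq\bigcup_iZ_{r^\frown i}$ with all $S\cap Z_{r^\frown i}$ finite is in $\mathcal I$.

**Step 3: from finite traces to traces in $\mathcal I$.** This strengthening of $(\dagger)$ is what the induction on rank needs. We claim:

$(\ddagger)$ if $B\subseteq\bigcup_iZ_{r^\frown i}$ and $B\cap Z_{r^\frown i}\in\mathcal I$ for all $i$, then $B\in\mathcal I$.

Otherwise apply $(\star)$ to $f:B\to[0,1]$, $f=\frac1{i+1}$ on $B\cap Z_{r^\frown i}$, and get a positive $Y\subseteq B$ on which $f$ converges. The limit is $0$ or some $\frac1{i+1}$. If it is $\frac1{i+1}$, then $Y\subseteq^*B\cap Z_{r^\frown i}\in\mathcal I$. If it is $0$, then all $Y\cap Z_{r^\frown i}$ are finite and $Y\in\mathcal I$ by $(\dagger)$. Both contradict $Y\in\mathcal I^+$.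

**Step 4: the map $W\mapsto D_W$.** For a tree $W\subseteq\omega^{<\omega}$ put $D_W=\bigcup\{e_r:\emptyset\ne r\in W\}$. This step checks continuity. The sets $e_r$ are pairwise disjoint. If $r,r'$ are incomparable, then $Z_r\cap Z_{r'}=\emptyset$, and $e_r\subseteq Z_r$, $e_{r'}\subseteq Z_{r'}$. If $r\subsetneq r'$, then $e_r\subseteq u_{\pi_r}\subseteq n_{\pi_r}$, while $e_{r'}$ is disjoint from $n_{\pi_q}$, where $q\supseteq r$ is the immediate predecessor of $r'$, and $n_{\pi_q}\ge n_{\pi_r}$. So each $k$ lies in at most one $e_r$, whether $k\in D_W$ depends on at most one membership $r\in W$, and $W\mapsto D_W$ is continuous.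

**Step 5: a branch makes $D_W$ positive.** Here the approximations pay off. Let $x$ be an infinite branch of $W$. Since $u_{\pi_\emptyset}=\emptyset$, $u_{\pi_{x\upharpoonright j}}=\bigcup_{i<j}e_{x\upharpoonright(i+1)}$ for all $j$. Hence
$$D_W\supseteq\bigcup_je_{x\upharpoonright(j+1)}=\bigcup_ju_{\pi_{x\upharpoonright j}}\in\mathcal I^+$$
by Lemma 5.2, as $\pi_{x\upharpoonright0}\prec\pi_{x\upharpoonright1}\prec\cdots$.

**Step 6: if $W$ is well-founded, then $D_W\in\mathcal I$.** We show that $D_W\cap Z_r\in\mathcal I$ for all $r\in W$, by induction on the rank of $r$ in $W$; the case $r=\emptyset$, $Z_\emptyset=\omega$, is what we want. Let $r\in W$, and assume the claim for all $r^\frown i\in W$. Let $B=\bigcup\{e_s:r\subsetneq s\in W\}$. Since $e_s\subseteq Z_s$, $B\subseteq\bigcup_iZ_{r^\frown i}$. If $r^\frown i\notin W$, then no $s\in W$ extends $r^\frown i$; every $e_s$ in the union lies in $Z_{r^\frown j}$ with $j\ne i$, so $B\cap Z_{r^\frown i}=\emptyset$. If $r^\frown i\in W$, then $B\cap Z_{r^\frown i}\subseteq D_W\cap Z_{r^\frown i}\in\mathcal I$ by the induction hypothesis. So $B\in\mathcal I$ by $(\ddagger)$. The rest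 of $D_W\cap Z_r$ comes from the $e_s$ with $s\in W$, $s\not\supsetneq r$. If such an $s$ is incomparable with $r$, then $e_s\cap Z_r\subseteq Z_s\cap Z_r=\emptyset$. So $(D_W\cap Z_r)\setminus B$ is contained in the union of the finitely many finite sets $e_s$ with $\emptyset\ne s\subseteq r$. Hence $D_W\cap Z_r\in\mathcal I$.

**Step 7: the contradiction.** By Steps 5 and 6, a tree $W$ is well-founded iff $D_W\in\mathcal I$. The set of trees is Borel in $2^{\omega^{<\omega}}$, $W\mapsto D_W$ is continuous on it and $\mathcal I$ is Borel. So $\mathrm{WF}$ is Borel, which is false. $\square$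

## 8. Proofs of Theorems A and B

**Proof of Theorem A.** By Lemma 2.1, $(\star)$ holds, so Sections 5–7 apply. Take $(\pi,X)\in E$ without a null tower (Proposition 7.3), and let
$$\mathcal E=\{A\subseteq X:(\pi,A)\notin E\}.$$
By (E2), (E3) and (E1), $\mathcal E$ is closed under subsets and finite unions and contains all finite subsets of $X$; and $X\notin\mathcal E$. So $\{A\subseteq\omega:X\setminus A\in\mathcal E\}$ is a proper filter. Let $U$ be an ultrafilter on $\omega$ extending it. For each $k$, $X\setminus(\omega\setminus\{k\})\subseteq\{k\}$ is finite, so $\omega\setminus\{k\}\in U$, and $U$ is nonprincipal.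

If $A\in U$, then $A\cap X\notin\mathcal E$: otherwise $X\setminus(\omega\setminus A)=A\cap X\in\mathcal E$ and $\omega\setminus A\in U$. Thus $(\pi,A\cap X)\in E$ for all $A\in U$.

Let $(A_k)$ be a decreasing sequence in $U$. Then $(A_k\cap X)$ is a decreasing sequence of subsets of $X$ with $(\pi,A_k\cap X)\in E$ for all $k$. It is not a null tower, so it has a pseudointersection in $\mathcal I^+$, which is also a pseudointersection of $(A_k)$. So $U$ satisfies the hypothesis of Lemma 3.1. As $\mathcal I$ is Borel, hence analytic, it is contained in a proper $F_\sigma$ ideal. $\square$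

**Proof of Theorem B.** (a)$\Rightarrow$(b): Let $X\in\mathcal I^+$. Then $\mathcal I\upharpoonright X=\mathcal I\cap\mathcal P(X)$ is a Borel ideal on the countably infinite set $X$. Its positive sets are the $\mathcal I$-positive $Y\subseteq X$, and $(\mathcal I\upharpoonright X)\upharpoonright Y=\mathcal I\upharpoonright Y\not\ge_K\mathrm{conv}$. Transfer to $\omega$ by a bijection and apply Theorem A.

(b)$\Rightarrow$(a): If $X\in\mathcal I^+$ and $\mathcal I\upharpoonright X$ is contained in a proper $F_\sigma$ ideal on $X$, then $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ by Corollary 1.6. $\square$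

In particular, a Borel ideal is contained in a proper $F_\sigma$ ideal if and only if it is contained in some Borel ideal $\mathcal I'$ with $\mathcal I'\upharpoonright X\not\ge_K\mathrm{conv}$ for all $X\in\mathcal I'^+$. If the latter holds, apply Theorem A to $\mathcal I'$. For the other direction let $\mathcal I'$ be the $F_\sigma$ ideal itself; each $\mathcal I'\upharpoonright X$ is a proper $F_\sigma$ ideal on $X$, and Corollary 1.6 applies.

## 9. A Borel ideal not above conv and without $F_\sigma$ extension

**Proof of Theorem C.** The plan is to put copies of conv along the branches of a tree, while finite unions of sets that are locally finite in the tree order are declared small. A function on the whole tree has enough freedom to converge somewhere positive, but an $F_\sigma$ extension would be forced onto one branch and killed there.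

**Step 1: definition.** Let $Q=\mathbb Q\cap[0,1]$ with the discrete topology, $T=Q^{<\omega}$, $\mathrm{cone}(s)=\{t\in T:t\supseteq s\}$, and $C_x=\{x\upharpoonright n:n\in\omega\}$ for $x\in Q^\omega$. Let
$$\mathcal O=\{D\subseteq T:\ D\cap\mathrm{cone}(s)\text{ is finite for all }s\in D\},$$
and let $\mathcal C$ be the family of sets $\{x\upharpoonright n:n\in N\}$ with $x\in Q^\omega$, $N\subseteq\omega$ infinite and $(x(n))_{n\in N}$ convergent in $[0,1]$. Let $\mathcal I$ consist of all finite unions of members of $\mathcal O\cup\mathcal C$ and their subsets. Finite sets are in $\mathcal O$. For example, every antichain of $T$ is in $\mathcal O$. The family $\mathcal O$ is hereditary, and a subset of a member of $\mathcal C$ is finite or in $\mathcal C$. So $\mathcal I$ is closed under subsets and finite unions and contains the finite sets.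

An accumulation point of a sequence $(x(n))_{n\in N}$ is a point $r$ such that for every $\varepsilon>0$ there are infinitely many $n\in N$ with $|x(n)-r|<\varepsilon$. For $D\subseteq T$ put $\partial D=\{s\in D:D\cap\mathrm{cone}(s)\text{ is infinite}\}$; $\partial^0D=D$ and $\partial^{k+1}D=\partial(\partial^kD)$. Note that $\partial$ is monotone.

**Step 2: a description of $\mathcal I$.** This step is for computing the complexity of $\mathcal I$ and recognizing positive sets. *Claim: $D\in\mathcal I$ iff*

*(1) for some $k$, $\partial^kD$ is a finite union of chains; and*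

*(2) for every $x\in Q^\omega$, the sequence $(x(n))_{n:\,x\upharpoonright n\in D}$ has finitely many accumulation points.*

($\Rightarrow$) Write $D=D_1\cup\dots\cup D_k\cup c_1\cup\dots\cup c_l$ with $D_i\in\mathcal O$, $c_j\in\mathcal C$, $c_j\subseteq C_{x_j}$.

For (2): each $D_i\cap C_x$ is finite, because if $s$ is its shortest element, then $D_i\cap C_x\subseteq D_i\cap\mathrm{cone}(s)$. Each $c_j\cap C_x$ is finite unless $x_j=x$, in which case $c_j$ contributes a convergent subsequence. So $\{n:x\upharpoonright n\in D\}$ is the union of a finite set and finitely many sets along which $x(n)$ converges.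

For (1): let $P=\bigcup_jC_{x_j}$. We show $\partial^kD\subseteq P$, which is enough, since subsets of $P$ are finite unions of chains. Let $s\notin P$. Since $P$ is closed under initial segments, $\mathrm{cone}(s)\cap P=\emptyset$. Also $\partial D\cap\mathrm{cone}(s)=\partial(D\cap\mathrm{cone}(s))$, because $\mathrm{cone}(t)\subseteq\mathrm{cone}(s)$ for $t\in\mathrm{cone}(s)$; by iteration
$$\partial^kD\cap\mathrm{cone}(s)=\partial^k(D\cap\mathrm{cone}(s))\subseteq\partial^k(D_1\cup\dots\cup D_k).$$
So it suffices that $\partial^kD'=\emptyset$ for $D'=D_1\cup\dots\cup D_k$. If $k=0$ this is clear. Let $k\ge1$ and suppose $s_k\in\partial^kD'$, say $s_k\in D_{a_k}$. As $\partial^{k-1}D'\cap\mathrm{cone}(s_k)$ is infinite and $D_{a_k}\cap\mathrm{cone}(s_k)$ is finite, there is $s_{k-1}\in\partial^{k-1}D'\cap\mathrm{cone}(s_k)$ outside $D_{a_k}$, say $s_{k-1}\in D_{a_{k-1}}$. Continue: given $s_k\subseteq s_{k-1}\subseteq\dots\subseteq s_j$ with $s_i\in D_{a_i}$ and $s_j\in\partial^jD'$, the set $\partial^{j-1}D'\cap\mathrm{cone}(s_j)$ is infinite, and each $D_{a_i}\cap\mathrm{cone}(s_j)\subseteq D_{a_i}\cap\mathrm{cone}(s_i)$, $j\le i\le k$,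 is finite. So there is $s_{j-1}\in\partial^{j-1}D'\cap\mathrm{cone}(s_j)$ outside $D_{a_k}\cup\dots\cup D_{a_j}$. This goes down to $s_0\in D'$. The indices $a_k,\dots,a_1$ are distinct, hence all of $1,\dots,k$, and $s_0$ lies in no $D_i$, a contradiction.

($\Leftarrow$) With $k$ as in (1), $D=\bigcup_{j<k}(\partial^jD\setminus\partial^{j+1}D)\cup\partial^kD$. If $s\in\partial^jD\setminus\partial^{j+1}D$, then $\partial^jD\cap\mathrm{cone}(s)$ is finite; so $\partial^jD\setminus\partial^{j+1}D\in\mathcal O$. The set $\partial^kD$ is a finite union of chains. Finite chains are in $\mathcal O$. An infinite chain is $\{x\upharpoonright n:n\in N\}$ for some $x$ and some infinite $N$. By (2), $(x(n))_{n\in N}$ has finitely many accumulation points $r_1,\dots,r_p$, and $p\ge1$ by compactness. Assign each $n\in N$ to a nearest $r_i$. Along the set $N_i$ of those assigned to $r_i$ no $r_q\ne r_i$ is an accumulation point, so $N_i$ is finite or $(x(n))_{n\in N_i}$ converges to $r_i$. So the chain splits into finitely many members of $\mathcal C$ and a finite set. Thus $D\in\mathcal I$.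

**Step 3: $\mathcal I$ is a Borel ideal.** We show that it is analytic and coanalytic. The family $\mathcal O$ is Borel, as an intersection over $s\in T$ of the Borel conditions "$s\notin D$ or $D\cap\mathrm{cone}(s)$ is finite". The set of pairs $(x,N)\in Q^\omega\times2^\omega$ with $N$ infinite and $(x(n))_{n\in N}$ Cauchy is Borel, and $\mathcal C$ is its image under the continuous map $(x,N)\mapsto\{x\upharpoonright n:n\in N\}$; so $\mathcal C$ is analytic. Taking finite unions (continuous images), subsets (a projection) and the countable union over the numbers of sets used shows that $\mathcal I$ is analytic.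

For coanalyticity use the Claim. The map $\partial$ is Borel. The set of chains is closed in $2^T$, hence compact, and so is the set of unions of $l$ chains, a continuous image of a compact set. So (1) is a Borel condition on $D$. A sequence in $[0,1]$ has at most $p$ accumulation points iff no $p+1$ pairwise disjoint closed intervals with rational endpoints each contain $x(n)$ for infinitely many of its indices $n$: accumulation points can be separated by such intervals, each a neighborhood in $[0,1]$ of its point, and an interval containing infinitely many terms contains an accumulation point by compactness. So the condition in (2) is Borel in $(x,D)$, and (2), which quantifies over all $x\in Q^\omega$, is coanalytic. By Suslin's theorem $\mathcal I$ is Borel.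

It is proper: if $\{x(n):n\in\omega\}$ is dense in $[0,1]$, every point of $[0,1]$ is an accumulation point of $(x(n))_{n\in\omega}$, so $C_x\notin\mathcal I$ by (2), and hence $T\notin\mathcal I$.

**Step 4: no proper $F_\sigma$ ideal contains $\mathcal I$.** Suppose $\mathcal J\supseteq\mathcal I$ is a proper $F_\sigma$ ideal on $T$. We first find a branch on which $\mathcal J$ is concentrated. Apply Lemma 1.3(ii) to $T\to2^T$, $s\mapsto(1_{t\subseteq s})_{t\in T}$, where $1_{t\subseteq s}$ is $1$ if $t\subseteq s$ and $0$ otherwise. There is $B\in\mathcal J^+$ such that for each $t$ almost all or almost no $s\in B$ extend $t$. Let $P$ be the set of $t$ of the first kind. Any two elements of $P$ have a common extension in the infinite set $B$, so $P$ is a chain; it is closed under initial segments. If $s\in B\setminus P$, then $B\cap\mathrm{cone}(s)$ is finite. So $B\setminus P\in\mathcal O\subseteq\mathcal J$, and $B\cap P\in\mathcal J^+$. In particular $P$ is infinite, so $P=C_x$ for some $x\in Q^\omega$. Now apply Lemma 1.3(ii) to $x\upharpoonright n\mapsto x(n)$ on $B\cap C_x$. It converges on some $\mathcal J$-positive subset,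 which is infinite and hence a member of $\mathcal C\subseteq\mathcal I\subseteq\mathcal J$, a contradiction.

**Step 5: $\mathcal I\not\ge_K\mathrm{conv}$.** By Lemma 1.5 it suffices to find, for a given $f:T\to[0,1]$, some $Y\in\mathcal I^+$ on which $f$ converges. For $s\in T$ and a closed interval $J$ call $(s,J)$ *good* if for every $t\supseteq s$ there is $t'\supseteq t$ with $f(t')\in J$. Then $(\emptyset,[0,1])$ is good, and if $(s,J)$ is good and $s'\supseteq s$, then $(s',J)$ is good. If $(s,J)$ is good and $J=J'\cup J''$ with closed intervals $J',J''$, then either $(s,J')$ is good, or some $t\supseteq s$ has no extension with value in $J'$. In the latter case $(t,J'')$ is good, because extensions with values in $J$ exist above every $t''\supseteq t$ and their values lie in $J''$.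

Fix a sequence $(q_i)$ in $Q$ with infinitely many accumulation points. Start with $(s_0,J_0)=(\emptyset,[0,1])$. Given a good $(s_i,J_i)$, pick $s_i'\supseteq s_i$ and a closed half $J_{i+1}$ of $J_i$ with $(s_i',J_{i+1})$ good, then $t_i\supseteq s_i'$ with $f(t_i)\in J_{i+1}$, and put $s_{i+1}=t_i{}^\frown q_i$. Then $(s_{i+1},J_{i+1})$ is good. Let $x=\bigcup_is_i$ and $Y=\{t_i:i\in\omega\}\subseteq C_x$. Since $f(t_i)\in J_{i+1}$ and the $J_i$ are nested with lengths $2^{-i}$, $f$ converges on $Y$. Moreover $x(|t_i|)=q_i$, so $(x(n))_{n:\,x\upharpoonright n\in Y}$ is the sequence $(q_i)$ and $Y\notin\mathcal I$ by (2). $\square$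

This agrees with Theorem A. If $\{x(n):n\in\omega\}$ is dense in $[0,1]$, then $C_x$ is positive, and the map $x\upharpoonright n\mapsto x(n)$ converges on no positive subset of $C_x$, since an infinite set on which it converges is in $\mathcal C$. By Lemma 2.1, transferred by a bijection between $T$ and $\omega$, $\mathcal I\upharpoonright C_x\ge_K\mathrm{conv}$.

## 10. A coanalytic ideal for which the dichotomy fails

**Proof of Theorem D.** We build a tree of infinite sets $Y_\sigma$, indexed by $\sigma\in(2^\omega)^{<\omega}$, that generates the positive sets. Passing from $\sigma$ to $\sigma^\frown x$ makes the function coded by $x$ converge, which gives $(\star)$. At the same time $\sigma^\frown x$ records $x$ as the limit of a fixed divergent function on $Y_\sigma$, which will defeat pseudointersections.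

**Step 1: the sets $Y_\sigma$ and the ideal.** Fix an injective enumeration $(q_i)_{i\in\omega}$ of a countable dense subset of $2^\omega$ and a continuous surjection $x\mapsto F_x$ of $2^\omega$ onto $(2^\omega)^\omega$; so each $F_x$ is a function $\omega\to2^\omega$, and every such function is some $F_x$. For an infinite $Y=\{y_0<y_1<\cdots\}\subseteq\omega$ let $d_Y:Y\to2^\omega$, $d_Y(y_i)=q_i$. As every tail of $(q_i)$ is dense in $2^\omega$, $d_Y$ does not converge on any cofinite subset of $Y$.

For $x\in2^\omega$ define $N(Y,x)\subseteq Y$ as follows. Let $i_k$ be the least $i>i_{k-1}$ with $q_i\upharpoonright k=x\upharpoonright k$ (with $i_{-1}=-1$); it exists by density. Let $z\in2^\omega$ be the lexicographically least point such that for all $m$ there are infinitely many $k$ with $F_x(y_{i_k})\upharpoonright m=z\upharpoonright m$; that is, the lexicographically least accumulation point of $(F_x(y_{i_k}))_k$, which exists because the set of accumulation points is closed and nonempty. Let $k_m$ be the least $k>k_{m-1}$ with $F_x(y_{i_k})\upharpoonright m=z\upharpoonright m$ (with $k_{-1}=-1$), and put $N(Y,x)=\{y_{i_{k_m}}:m\in\omega\}$.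 Then $N(Y,x)$ is infinite, $d_Y$ converges to $x$ on $N(Y,x)$, and $F_x$ converges (to $z$) on $N(Y,x)$. The map $N$ is Borel: the $i_k$ depend continuously on $x$; given $z\upharpoonright m$, $z(m)=0$ iff there are infinitely many $k$ with $F_x(y_{i_k})\upharpoonright(m+1)=(z\upharpoonright m)^\frown0$, a Borel condition; and the $k_m$ are then found by a search.

Put $Y_\emptyset=\omega$ and $Y_{\sigma^\frown x}=N(Y_\sigma,x)$ for $\sigma\in(2^\omega)^{<\omega}$, $x\in2^\omega$. So $Y_\sigma\supseteq Y_{\sigma'}$ if $\sigma\subseteq\sigma'$. Let
$$\mathcal I=\{A\subseteq\omega:\ Y_\sigma\not\subseteq^*A\ \text{ for all }\sigma\in(2^\omega)^{<\omega}\}.$$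
For each $n$ the map $\sigma\mapsto Y_\sigma$ on $(2^\omega)^n$ is Borel, so $\mathcal I^+=\{A:\exists\sigma\ Y_\sigma\subseteq^*A\}$ is a countable union of projections of Borel sets, hence analytic. So $\mathcal I$ is coanalytic.

**Step 2: $\mathcal I$ is an ideal.** It is hereditary, contains all finite sets because the $Y_\sigma$ are infinite, and $\omega\notin\mathcal I$. For unions, suppose $A\cup B\notin\mathcal I$, say $Y_\sigma\subseteq^*A\cup B$. Choose $x$ with $F_x$ constantly $0^\infty$ on $A$ and constantly $1^\infty$ off $A$, where $0^\infty$ and $1^\infty$ are the constant sequences. As $F_x$ converges on $Y_{\sigma^\frown x}$, it is eventually constant there. So either $Y_{\sigma^\frown x}\subseteq^*A$ and $A\notin\mathcal I$, or $Y_{\sigma^\frown x}\cap A$ is finite, and then $Y_{\sigma^\frown x}\subseteq Y_\sigma\subseteq^*A\cup B$ gives $Y_{\sigma^\frown x}\subseteq^*B$ and $B\notin\mathcal I$.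

**Step 3: $\mathcal I\upharpoonright X\not\ge_K\mathrm{conv}$ for $X\in\mathcal I^+$.** Let $Y_\sigma\subseteq^*X$ and $g:X\to[0,1]$; by Lemma 1.5 we have to find a positive subset of $X$ on which $g$ converges. Let $\kappa:2^\omega\to[0,1]$ be a continuous surjection, choose $f:X\to2^\omega$ with $g=\kappa\circ f$, and choose $x$ such that $F_x$ extends $f$. Since $Y_{\sigma^\frown x}\subseteq Y_\sigma\subseteq^*X$, the set $Y=X\cap Y_{\sigma^\frown x}$ almost contains $Y_{\sigma^\frown x}$, so it is positive. On $Y$ the function $f$ converges, hence so does $g=\kappa\circ f$.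

**Step 4: almost inclusion between the sets $Y_\sigma$.** This step is for recognizing which $Y_\tau$ can sit inside a given $Y_\sigma$. We claim:
$$\begin{aligned}&\text{if }\sigma,\tau\text{ are incomparable, then }Y_\sigma\cap Y_\tau\text{ is finite;}\\&\text{if }\tau\subsetneq\sigma,\text{ then }Y_\tau\not\subseteq^*Y_\sigma.\end{aligned}\tag{3}$$
For the first part, let $i$ be the first difference and $\rho=\sigma\upharpoonright i=\tau\upharpoonright i$. Then $d_{Y_\rho}$ converges to $\sigma(i)$ on $Y_{\rho^\frown\sigma(i)}\supseteq Y_\sigma$ and to $\tau(i)\ne\sigma(i)$ on $Y_{\rho^\frown\tau(i)}\supseteq Y_\tau$, so the intersection is finite. For the second part, $d_{Y_\tau}$ converges on $Y_\sigma\subseteq Y_{\tau^\frown\sigma(|\tau|)}$, but on no cofinite subset of $Y_\tau$.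

**Step 5: no proper $F_\sigma$ ideal contains $\mathcal I$.** Suppose $\mathcal J\supseteq\mathcal I$ is a proper $F_\sigma$ ideal. We use $\mathcal J$ to follow a branch of the tree, and then take a pseudointersection along it. We build $x_0,x_1,\ldots\in2^\omega$ and $\mathcal J$-positive sets $B_0\supseteq B_1\supseteq\cdots$ with $B_n\subseteq Y_{\sigma_n}$, where $\sigma_n=(x_0,\dots,x_{n-1})$. Put $B_0=\omega$. Given $B_n$, Lemma 1.3(ii) gives a $\mathcal J$-positive $B'\subseteq B_n$ on which $d_{Y_{\sigma_n}}$ converges; call the limit $x_n$.

We claim that $B'\setminus Y_{\sigma_{n+1}}\in\mathcal I$. Suppose $Y_\tau\subseteq^*B'\setminus Y_{\sigma_{n+1}}$. Then $Y_\tau\subseteq^*Y_{\sigma_n}$, so by (3) $\tau$ and $\sigma_n$ are comparable and $\tau\subsetneq\sigma_n$ fails; so $\tau\supseteq\sigma_n$. If $\tau=\sigma_n$, then $Y_{\sigma_n}\subseteq^*B'$ and $d_{Y_{\sigma_n}}$ would converge on the cofinite subset $Y_{\sigma_n}\cap B'$ of $Y_{\sigma_n}$, which is impossible. So $\tau(n)$ is defined. On $Y_\tau\subseteq Y_{\sigma_n{}^\frown\tau(n)}$ the function $d_{Y_{\sigma_n}}$ converges to $\tau(n)$, and as $Y_\tau\subseteq^*B'$,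 it converges there to $x_n$. Hence $\tau(n)=x_n$ and $Y_\tau\subseteq Y_{\sigma_{n+1}}$. But $Y_\tau$ is infinite and almost disjoint from $Y_{\sigma_{n+1}}$, a contradiction. This proves the claim. Since $\mathcal I\subseteq\mathcal J$, the set $B_{n+1}=B'\cap Y_{\sigma_{n+1}}$ is $\mathcal J$-positive.

By Lemma 1.3(i) there is $B\in\mathcal J^+$ with $B\subseteq^*B_n$ for all $n$. Since $B\notin\mathcal J\supseteq\mathcal I$, there is $\tau$ with $Y_\tau\subseteq^*B$. Let $n=|\tau|$. Then $Y_\tau\subseteq^*B_{n+1}\subseteq Y_{\sigma_{n+1}}$. By (3), $\tau$ and $\sigma_{n+1}$ are comparable, and since $|\sigma_{n+1}|=n+1>|\tau|$, we have $\tau\subsetneq\sigma_{n+1}$. But then $Y_\tau\subseteq^*Y_{\sigma_{n+1}}$ contradicts the second part of (3). $\square$
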